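\title{Three class transpositions generate an infinite simple group}

\begin{abstract}
A class transposition is a permutation of $\mathbb{Z}$ that interchanges two disjoint residue classes term by term and fixes every other integer. We show that three class transpositions can generate an infinite simple group: the class transpositions $\tau_{1(2),2(4)}$, $\tau_{0(2),1(4)}$ and $\tau_{1(4),2(4)}$ generate the group of all class transpositions whose moduli are powers of $2$, and this group is infinite, simple and isomorphic to Thompson's group $V$. Two class transpositions never generate an infinite simple group. The proof is elementary and self-contained.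
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $m\ge 1$ and $0\le r<m$ we write $r(m)$ for the residue class $r+m\mathbb{Z}$. Two classes $r_1(m_1)$ and $r_2(m_2)$ are disjoint if and only if $\gcd(m_1,m_2)$ does not divide $r_1-r_2$. In that case the \emph{class transposition} $\tau_{r_1(m_1),r_2(m_2)}$ is the permutation of $\mathbb{Z}$ that interchanges $r_1+tm_1$ and $r_2+tm_2$ for every $t\in\mathbb{Z}$ and fixes all other integers. For example, $\tau_{0(2),1(2)}$ is the map $n\mapsto n+(-1)^n$. A class transposition is an involution, and on $r_1(m_1)$ it is the affine map $n\mapsto r_2+\frac{m_2}{m_1}(n-r_1)$. It treats the two classes as a transposition treats two points, and when $m_1\ne m_2$ it also changes the scale.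

In \cite{slides} it is asked, as an open problem, which groups can be generated by three class transpositions, and in particular:
\begin{quote}
\emph{Can three class transpositions generate an infinite simple group?}
\end{quote}
We answer this last question. To see why three is the number to ask about, and what stands in the way, consider the simplest cases.

\emph{At most two generators.} One class transposition generates a group of order $2$. Let $\sigma,\sigma'$ be two involutions and put $\rho=\sigma\sigma'$. Both $\sigma$ and $\sigma'$ conjugate $\rho$ to $\rho^{-1}$, and $\langle\sigma,\sigma'\rangle=\langle\rho,\sigma\rangle$, so $\langle\rho\rangle$ is normal of index at most $2$, and every subgroup of $\langle\rho\rangle$ is normal in $\langle\sigma,\sigma'\rangle$. If the group is infinite, then $\rho$ has infinite order, and $\langle\rho^2\rangle$ is a nontrivial proper normal subgroup. So at most two class transpositions never generate an infinite simple group. Infinite groups do occur. For $\lambda=\tau_{1(2),2(4)}$ and $\mu=\tau_{0(2),1(4)}$ we have $\mu(2t)=4t+1$ and $\lambda(4t+1)=8t+2$, so applying $\mu$ and then $\lambda$ maps an even number $n$ to $4n+2$, and the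 orbit $0,2,10,42,\dots$ is infinite.

\emph{One modulus.} If all generators have both moduli equal to $m$, they act by $r+tm\mapsto\pi(r)+tm$ with $\pi$ a transposition of $\{0,\dots,m-1\}$. The group is then a finite group generated by transpositions, the sign maps it onto $\{\pm1\}$, and it is simple only if it has order $2$.

This suggests the answer no: a group generated by transposition-like elements ought to have a sign. But a class transposition can be cut in two. Separating even $t$ from odd $t$ gives
\[
\tau_{r_1(m_1),\,r_2(m_2)}=\tau_{r_1(2m_1),\,r_2(2m_2)}\;\tau_{r_1+m_1(2m_1),\,r_2+m_2(2m_2)},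
\]
so one transposition is also a product of two, and on the finer classes it is an even permutation. If a group contains enough even permutations of fine classes, no sign survives. What has to be decided is whether three generators can produce that many. They can.

\begin{theorem}\label{thm:main}
Let
\[
\lambda=\tau_{1(2),2(4)},\qquad \mu=\tau_{0(2),1(4)},\qquad \nu=\tau_{1(4),2(4)},
\]
and let $G=\langle\lambda,\mu,\nu\rangle\le\operatorname{Sym}(\mathbb{Z})$.
\begin{enumerate}
\item[(a)] $G$ is the group generated by all class transpositions whose two moduli are powers of $2$.
\item[(b)] $G$ is infinite and simple.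
\item[(c)] $G$ is isomorphic to Thompson's group $V$.
\item[(d)] No infinite simple group is generated by at most two class transpositions.
\item[(e)] For every residue class $r(m)$ there are three class transpositions, fixing every integer outside $r(m)$, that generate a group isomorphic to $G$.
\end{enumerate}
\end{theorem}

Part (d) was proved above. For the other parts we encode residue classes modulo powers of $2$ by binary words (Section~\ref{sec:words}). The heart of the paper is part (a). Section~\ref{sec:criterion} shows that a single finite alternating group permuting residue classes, together with one element that changes the scale in a suitable way, generates all class transpositions with $2$-power moduli. Section~\ref{sec:nine} finds such an alternating group, of degree $9$, inside $G$. Simplicity then follows from a commutator argument (Section~\ref{sec:simple}). Sections~\ref{sec:V} and~\ref{sec:copies} prove (c), where the definition of $V$ is recalled, and (e).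

\section{Binary words, swaps and 3-cycles}\label{sec:words}

Products of permutations are composed from right to left.

\subsection*{Words and residue classes}
A \emph{word} is a finite sequence $w=w_0w_1\dots w_{k-1}$ of letters $0,1$, and $|w|=k$ is its length. We read $w$ as the last $k$ binary digits of an integer, least significant digit first. Put $r_w=\sum_i w_i2^i$ and, for $t\in\mathbb{Z}$,
\[
w\cdot t=r_w+2^{|w|}t,\qquad [w]=\{w\cdot t: t\in\mathbb{Z}\}=r_w(2^{|w|}).
\]
Thus $[1]=1(2)$, $[01]=2(4)$, $[10]=1(4)$. Every residue class whose modulus is a power of $2$ equals $[w]$ for exactly one word $w$, and for every $n\in\mathbb{Z}$ and $k\ge0$ exactly one word $w$ of length $k$ has $n\in[w]$. From $r_{wv}=r_w+2^{|w|}r_v$ we get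
\[
(wv)\cdot t=w\cdot(v\cdot t).
\]
Two words are \emph{comparable} if one is a prefix of the other, and \emph{incomparable} otherwise. If $\alpha$ is a prefix of $\beta$, then $[\beta]\subseteq[\alpha]$. If $\alpha,\beta$ are incomparable, they differ in some position $i<\min(|\alpha|,|\beta|)$, so elements of $[\alpha]$ and of $[\beta]$ differ modulo $2^{i+1}$. Hence two words are incomparable if and only if their classes are disjoint.

A \emph{prefix code} is a finite set $\Omega$ of pairwise incomparable words. It is \emph{complete} if the classes $[\omega]$, $\omega\in\Omega$, cover $\mathbb{Z}$. If $\Omega$ is complete and $w$ is at least as long as every word of $\Omega$, then $w$ has a prefix in $\Omega$: the integer $w\cdot0$ lies in some $[\omega]$, so $w$ and $\omega$ are comparable, and $\omega$ is not longer than $w$.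

\subsection*{Permuting words}
Let $\Omega$ be a prefix code. A permutation $\sigma$ of the finite set $\Omega$ acts on $\mathbb{Z}$ by $\omega\cdot t\mapsto\sigma(\omega)\cdot t$ on $\bigcup_{\omega\in\Omega}[\omega]$ and as the identity elsewhere. This embeds $\operatorname{Sym}(\Omega)$ in $\operatorname{Sym}(\mathbb{Z})$, and we regard $\operatorname{Sym}(\Omega)$ and $\operatorname{Alt}(\Omega)$ as subgroups of $\operatorname{Sym}(\mathbb{Z})$. We use cycle notation with commas. For incomparable $\alpha,\beta$, the transposition $(\alpha,\beta)$ is called a \emph{swap}. It interchanges $\alpha\cdot t$ and $\beta\cdot t$, and since $0\le r_w<2^{|w|}$ it is the class transposition $\tau_{[\alpha],[\beta]}$. The swaps are therefore exactly the class transpositions whose moduli are powers of $2$, and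
\[
\lambda=(1,01),\qquad \mu=(0,10),\qquad \nu=(01,10).
\]
For pairwise incomparable $a,b,c$, the \emph{$3$-cycles on $\{a,b,c\}$} are $(a,b,c)$ and its inverse, the two generators of $\operatorname{Alt}(\{a,b,c\})$.

A permutation $h$ of $\mathbb{Z}$ \emph{sends} the word $a$ to the word $b$ if $h(a\cdot t)=b\cdot t$ for all $t$. Then $h([a])=[b]$, and $h$ sends $av$ to $bv$ for every word $v$, because $(av)\cdot t=a\cdot(v\cdot t)$. The generators of $G$ send the words of length at least $2$ as follows ($v$ is any word):
\begin{equation}\label{eq:table}
\begin{array}{c|cccc}
 & 00v & 01v & 10v & 11v\\ \hline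
\lambda & 00v & 1v & 010v & 011v\\
\mu & 100v & 101v & 0v & 11v\\
\nu & 00v & 10v & 01v & 11v
\end{array}
\end{equation}
All computations in this paper rest on the next two rules.

\begin{lemma}[Conjugation]\label{lem:conj}
Let $\Omega$ be a prefix code and let $h\in\operatorname{Sym}(\mathbb{Z})$ send each $\omega\in\Omega$ to a word $\omega'$. Then $\Omega'=\{\omega':\omega\in\Omega\}$ is a prefix code, and for $\sigma\in\operatorname{Sym}(\Omega)$ the conjugate $h\sigma h^{-1}$ is the element $\omega'\mapsto\sigma(\omega)'$ of $\operatorname{Sym}(\Omega')$.
\end{lemma}

\begin{proof}
The classes $[\omega']=h([\omega])$ are pairwise disjoint. We have $h\sigma h^{-1}(\omega'\cdot t)=h\sigma(\omega\cdot t)=h(\sigma(\omega)\cdot t)=\sigma(\omega)'\cdot t$, and $h\sigma h^{-1}$ fixes every integer outside $h(\bigcup[\omega])=\bigcup[\omega']$.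
\end{proof}

The second rule is the cutting identity of the introduction. For incomparable $\alpha,\beta$ and $k\ge0$,
\begin{equation}\label{eq:split}
(\alpha,\beta)=\prod_{|w|=k}(\alpha w,\beta w),
\end{equation}
because the swap sends $\alpha w$ to $\beta w$ and back, and the classes $[\alpha w]$, $[\beta w]$ with $|w|=k$ partition $[\alpha]\cup[\beta]$.

\subsection*{Alternating groups}
We use two textbook facts about a finite set $X$. The group $\operatorname{Alt}(X)$ is generated by its $3$-cycles. If $|X|\ge5$, it is $3$-transitive, that is, any ordered triple of distinct points can be mapped to any other: take a permutation that does this and, if it is odd, follow it by the transposition of two points outside the target triple. We also need two ways of producing even permutations. The first is the identity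
\begin{equation}\label{eq:double}
(a,b)(c,d)\cdot(a,b)(c,e)=(c,d)(c,e)=(c,e,d)
\end{equation}
for distinct points $a,b,c,d,e$: two double transpositions with one common factor, and with one common point in the other factors, multiply to a $3$-cycle. The second enlarges alternating groups.

\begin{lemma}[Gluing]\label{lem:glue}
Let $Y$ and $Z$ be subsets of a finite set with $|Y|\ge3$, $|Z|=3$ and $Y\cap Z\neq\emptyset$. Then $\langle\operatorname{Alt}(Y),\operatorname{Alt}(Z)\rangle=\operatorname{Alt}(Y\cup Z)$.
\end{lemma}

\begin{proof}
Let $K$ be the group on the left; it is contained in $\operatorname{Alt}(Y\cup Z)$. If $Z\subseteq Y$ there is nothing to prove.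

Suppose $Z\setminus Y=\{c\}$. Since $\operatorname{Alt}(Y)$ is transitive on $Y$ and $\operatorname{Alt}(Z)$ moves $c$ into $Y$, the group $K$ is transitive on $Y\cup\{c\}$. The stabilizer of $c$ contains $\operatorname{Alt}(Y)$. Hence $|K|\ge(|Y|+1)\cdot|Y|!/2=|\operatorname{Alt}(Y\cup\{c\})|$, and equality follows.

Suppose $Z=\{a,b,c\}$ with $a\in Y$ and $b,c\notin Y$. Choose $\delta\in\operatorname{Alt}(Y)$ with $x=\delta(a)\ne a$. Then $K$ contains $\delta(a,b,c)\delta^{-1}=(x,b,c)$ and $(a,b,c)(x,b,c)^{-1}=(x,a,b)$. The previous case, applied to $Y$ and $\{x,a,b\}$, gives $\operatorname{Alt}(Y\cup\{b\})\le K$; applied to $Y\cup\{b\}$ and $Z$, it gives $\operatorname{Alt}(Y\cup Z)\le K$.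
\end{proof}

For words, \eqref{eq:double} and Lemma~\ref{lem:glue} apply only when all the words involved are pairwise incomparable, so that the computation takes place in one group $\operatorname{Sym}(\Omega)$. We check this each time.

\section{From one alternating group to all swaps}\label{sec:criterion}

Suppose a group $H$ contains $\operatorname{Alt}(Q)$ for a complete prefix code $Q$. An element of $\operatorname{Alt}(Q)$ sends $qz$ to $q'z$ with $q,q'\in Q$: it changes the prefix in $Q$ and never touches the tail $z$. To go beyond this finite group we need an element that changes the length of the tail. The following example shows that one such element is enough.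

\begin{example}\label{ex:five}
Let $Q=\{00,01,10,110,111\}$, which corresponds to the partition of $\mathbb{Z}$ into $0(4)$, $2(4)$, $1(4)$, $3(8)$, $7(8)$. Let $g=(10,11)$ and $H=\langle\operatorname{Alt}(Q),g\rangle$. The swap $g$ fixes $00$ and $01$ and sends $110$ to $100$ and $111$ to $101$. So it sends two words of $Q$ to words with prefix $10\in Q$ and a tail of length $1$. By Lemma~\ref{lem:conj},
\[
g\,(110,00,01)\,g=(100,00,01),\qquad g\,(111,00,01)\,g=(101,00,01).
\]
These $3$-cycles are not in $\operatorname{Alt}(Q)$. To repeat the step, we move the tail back to a place where $g$ lengthens it. The element $\sigma=(10,110,111)$ of $\operatorname{Alt}(Q)$ fixes $00$ and $01$ and sends $100$ to $1100$, and $g$ sends $1100$ to $1000$. So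
\[
\sigma\,(100,00,01)\,\sigma^{-1}=(1100,00,01),\qquad g\,(1100,00,01)\,g=(1000,00,01)
\]
lie in $H$, and the last $3$-cycle involves a tail of length $2$. The words $00$ and $01$ serve as anchors that stay in place while the third word gets longer. They can be removed at the end. The words $100$, $101$, $1100$, $00$, $01$ are pairwise incomparable, and each of the first three forms a $3$-cycle of $H$ with $00$ and $01$. By Lemma~\ref{lem:glue}, $H$ contains the alternating group on these five words, and in particular the $3$-cycle $(100,101,1100)$.
\end{example}

The general statement has the same proof.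

\begin{proposition}\label{prop:criterion}
Let $H\le\operatorname{Sym}(\mathbb{Z})$ and let $Q$ be a complete prefix code with $|Q|\ge5$ and $\operatorname{Alt}(Q)\le H$. Suppose there are a word $v$ with $v0,v1\in Q$, two distinct words $q_0,q_0'\in Q\setminus\{v0,v1\}$, and an element $g\in H$ that sends $v$ to a word $p_0\in Q$ and sends each of $q_0,q_0'$ to itself. Then $H$ contains every swap.
\end{proposition}

\begin{proof}
\emph{Step 1: one long word and two anchors.} We claim that for all distinct $p,q,q'\in Q$ and every word $z$, the $3$-cycles on $\{pz,q,q'\}$ lie in $H$. We use induction on $|z|$. For $|z|=0$ this is the hypothesis $\operatorname{Alt}(Q)\le H$. Let $z=xz'$ with $x\in\{0,1\}$. The words $vx,q_0,q_0'$ are distinct elements of $Q$ and $vz=(vx)z'$, so by induction $H$ contains the $3$-cycles on $\{vz,q_0,q_0'\}$. The element $g$ sends $vz,q_0,q_0'$ to $p_0z,q_0,q_0'$. By Lemma~\ref{lem:conj}, these three words are pairwise incomparable, so that $p_0\ne q_0,q_0'$, and $H$ contains the $3$-cycles on them. By $3$-transitivity some $\sigma\in\operatorname{Alt}(Q)$ sends $p_0,q_0,q_0'$ to $p,q,q'$, and then it sends $p_0z$ to $pz$. Conjugation by $\sigma$ proves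 the claim.

\emph{Step 2: three long words.} Let $a,b,c$ be pairwise incomparable words, each with a prefix in $Q$. These prefixes are unique, so there are at most three of them, and since $|Q|\ge5$ there are two further words $q,q'\in Q$. The five words $a,b,c,q,q'$ are pairwise incomparable. Indeed, $q$ is not a prefix of $a$; and if $a$ were a prefix of $q$, then the prefix of $a$ in $Q$ would be a prefix of $q$ different from $q$, which is impossible in a prefix code. The same argument applies to $b$, $c$ and to $q'$. By Step 1, $H$ contains the $3$-cycles on $\{a,q,q'\}$, $\{b,q,q'\}$ and $\{c,q,q'\}$. Two applications of Lemma~\ref{lem:glue} give $\operatorname{Alt}(\{a,b,c,q,q'\})\le H$, so $H$ contains the $3$-cycles on $\{a,b,c\}$.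

\emph{Step 3: swaps.} A swap is an odd permutation of its two words, so we cut it into an even number of pieces. Let $\alpha,\beta$ be incomparable and let $d$ be the maximal length of a word in $Q$. By \eqref{eq:split},
\[
(\alpha,\beta)=\prod_{|w|=d}(\alpha w0,\beta w0)(\alpha w1,\beta w1).
\]
The factor belonging to $w$ lies in $\operatorname{Alt}(\Omega_w)$, where $\Omega_w=\{\alpha w0,\beta w0,\alpha w1,\beta w1\}$ is a prefix code. The words of $\Omega_w$ have length greater than $d$, so they have prefixes in the complete code $Q$. By Step 2 all $3$-cycles of $\operatorname{Alt}(\Omega_w)$ lie in $H$, and they generate $\operatorname{Alt}(\Omega_w)$. Hence $(\alpha,\beta)\in H$.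
\end{proof}

\begin{remark}
The bound $|Q|\ge5$ is used twice, for $3$-transitivity in Step 1 and to find two free anchors in Step 2. Both $v0$ and $v1$ must lie in $Q$ so that the tail $z$ may begin with either letter. Without $g$ the group could be the finite group $\operatorname{Alt}(Q)$. Completeness is used only in Step 3, and it cannot be dropped: if we put a letter $0$ in front of every word in Example~\ref{ex:five}, all other hypotheses still hold, but the group fixes every odd integer.
\end{remark}

\section{An alternating group of degree nine in $G$}\label{sec:nine}

We now look for a code $Q$ to which Proposition~\ref{prop:criterion} applies with $H=G$. The generators $\lambda,\mu,\nu$ do not lie in a common group $\operatorname{Sym}(\Omega)$, since $\lambda\mu$ has infinite order, so even a first $3$-cycle has to be constructed. After that we glue $3$-cycles until the code is complete. All images of words below are read from the table \eqref{eq:table}.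

\subsection*{A first 3-cycle}
To use \eqref{eq:double} we need a double swap in $G$ and an element of $G$ that fixes three of its four words and moves the fourth to a new word. A conjugate of a swap $(\alpha,\beta)$ by $h$ is again a swap if $h$ sends $\alpha$ and $\beta$ to words. If $h$ only sends $\alpha0,\alpha1,\beta0,\beta1$ to words, the conjugate is a double swap whose two factors can then be handled separately.

Since $\mu$ sends $01$ to $101$ and $10$ to $0$, we have
\[
\mu\nu\mu=(0,101)=(00,1010)(01,1011).
\]
The element $\lambda\nu$ (first $\nu$, then $\lambda$) acts on these four words by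
\[
00\mapsto00\mapsto00,\qquad 1010\mapsto0110\mapsto110,\qquad 01\mapsto10\mapsto010,\qquad 1011\mapsto0111\mapsto111 .
\]
Therefore
\[
\theta=\lambda\nu\,(\mu\nu\mu)\,\nu\lambda=(00,110)(010,111)\in G.
\]
Now $\nu$ fixes $00$, $110$, $111$ and sends $010$ to $100$, so $\nu\theta\nu=(00,110)(100,111)$. The words $00,110,111,010,100$ are pairwise incomparable, and \eqref{eq:double} gives
\[
\rho=\theta\cdot\nu\theta\nu=(111,010)(111,100)=(111,100,010)\in G .
\]
This element permutes the classes $7(8)$, $1(8)$, $2(8)$ cyclically.

\subsection*{Two alternating groups of degree five}
The generator $\mu$ sends $111,100,010$ to $111,00,1010$, so $\mu\rho\mu=(111,00,1010)$. The set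
\[
T=\{00,\,010,\,100,\,1010,\,111\}
\]
is a prefix code, and the supports of $\rho$ and $\mu\rho\mu$ share the word $111$. By Lemma~\ref{lem:glue}, $\operatorname{Alt}(T)\le G$. A symmetry of the generating set gives a second group of this kind. For a word $w$ let $\bar w$ be obtained by interchanging the letters $0$ and $1$, and let $\bar\Omega=\{\bar\omega:\omega\in\Omega\}$.

\begin{lemma}\label{lem:flip}
If $\Omega$ is a prefix code with $\operatorname{Alt}(\Omega)\le G$, then $\operatorname{Alt}(\bar\Omega)\le G$.
\end{lemma}

\begin{proof}
Let $\varepsilon$ be the involution $n\mapsto-1-n$ of $\mathbb{Z}$. Since $r_{\bar w}=2^{|w|}-1-r_w$,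
\[
\varepsilon(w\cdot t)=(2^{|w|}-1-r_w)+2^{|w|}(-1-t)=\bar w\cdot\varepsilon(t).
\]
For $\sigma\in\operatorname{Sym}(\Omega)$ and $\omega\in\Omega$, the conjugate $\varepsilon\sigma\varepsilon$ maps $\bar\omega\cdot t$ first to $\omega\cdot\varepsilon(t)$, then to $\sigma(\omega)\cdot\varepsilon(t)$, then to $\overline{\sigma(\omega)}\cdot t$, and it fixes every integer outside $\varepsilon(\bigcup[\omega])=\bigcup[\bar\omega]$. So $\varepsilon\operatorname{Alt}(\Omega)\varepsilon=\operatorname{Alt}(\bar\Omega)$ and $\varepsilon(\alpha,\beta)\varepsilon=(\bar\alpha,\bar\beta)$. The last formula gives $\varepsilon\lambda\varepsilon=(0,10)=\mu$, $\varepsilon\mu\varepsilon=\lambda$ and $\varepsilon\nu\varepsilon=(10,01)=\nu$, hence $\varepsilon G\varepsilon=G$.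
\end{proof}

Thus $\operatorname{Alt}(\bar T)\le G$ for $\bar T=\{11,\,101,\,011,\,0101,\,000\}$.

\subsection*{Completing the code}
The code $\bar T$ is not complete: it misses the classes $[001]$, $[0100]$ and $[100]$. We fill these gaps by conjugating $3$-cycles of $\operatorname{Alt}(\bar T)$ with the element
\[
\kappa=(00,100,010)\in\operatorname{Alt}(T).
\]
The words $011$ and $101$ of $\bar T$ are incomparable with $00,100,010$, so $\kappa$ fixes them and they can serve as anchors. The words $000$ and $0101$ of $\bar T$ extend $00$ and $010$ by one letter, so $\kappa$ carries them around: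
\[
000\xrightarrow{\ \kappa\ }1000\xrightarrow{\ \kappa\ }0100,\qquad\qquad 0101\xrightarrow{\ \kappa\ }001\xrightarrow{\ \kappa\ }1001 .
\]
Conjugating the $3$-cycles on $\{000,011,101\}$ and on $\{0101,011,101\}$ by $\kappa$ and $\kappa^2$, we see that $G$ contains the $3$-cycles on $\{w,011,101\}$ for each $w\in\{1000,0100,001,1001\}$. These four words and $\bar T$ together form the set
\[
P=\{000,\ 001,\ 0100,\ 0101,\ 011,\ 1000,\ 1001,\ 101,\ 11\},
\]
shown in Figure~\ref{fig:P}. It is a complete prefix code: $000,001$ partition $[00]$; $0100,0101,011$ partition $[01]$; $1000,1001,101$ partition $[10]$; and $11$ remains. Starting from $\operatorname{Alt}(\bar T)$ and applying Lemma~\ref{lem:glue} four times, we obtain $\operatorname{Alt}(P)\le G$.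

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=0.95,every node/.style={font=\small,inner sep=2pt}]
\node (e) at (4.5,0) {$\mathbb{Z}$};
\node (a0) at (1.9,-1) {$0$};
\node (a1) at (7.1,-1) {$1$};
\node (a00) at (0.5,-2) {$00$};
\node (a01) at (3.25,-2) {$01$};
\node (a10) at (6.25,-2) {$10$};
\node (a11) at (8,-2) {$\mathbf{11}$};
\node (a000) at (0,-3) {$\mathbf{000}$};
\node (a001) at (1,-3) {$\mathbf{001}$};
\node (a010) at (2.5,-3) {$010$};
\node (a011) at (4,-3) {$\mathbf{011}$};
\node[draw,circle,inner sep=1pt] (a100) at (5.5,-3) {$100$};
\node (a101) at (7,-3) {$\mathbf{101}$};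
\node[draw] (a0100) at (2,-4) {$\mathbf{0100}$};
\node (a0101) at (3,-4) {$\mathbf{0101}$};
\node (a1000) at (5,-4) {$\mathbf{1000}$};
\node (a1001) at (6,-4) {$\mathbf{1001}$};
\draw (e)--(a0) (e)--(a1) (a0)--(a00) (a0)--(a01) (a1)--(a10) (a1)--(a11)
(a00)--(a000) (a00)--(a001) (a01)--(a010) (a01)--(a011) (a10)--(a100) (a10)--(a101)
(a010)--(a0100) (a010)--(a0101) (a100)--(a1000) (a100)--(a1001);
\end{tikzpicture}
\caption{The nine words of the code $P$ (bold) as leaves of a binary tree. The vertex $w$ stands for the residue class $[w]$, and its two children partition it. The generator $\lambda$ sends the circled vertex $100$, whose two children lie in $P$, to the boxed leaf $0100$, and it fixes the leaves $000$ and $001$.}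
\label{fig:P}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Apply Proposition~\ref{prop:criterion} with $H=G$, $Q=P$, $v=100$, $q_0=000$, $q_0'=001$ and $g=\lambda$. The words $v0=1000$ and $v1=1001$ lie in $P$, and by \eqref{eq:table} the generator $\lambda$ sends $100$ to $0100\in P$ and fixes $000$ and $001$. So $G$ contains every swap. Since $G$ is generated by three swaps, it is the group generated by all swaps, and these are the class transpositions with $2$-power moduli.
\end{proof}

Transpositions generate a finite symmetric group, so part (a) gives
\begin{equation}\label{eq:allsym}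
\operatorname{Sym}(\Omega)\le G\quad\text{for every prefix code }\Omega .
\end{equation}
Taking for $\Omega$ the $2^k$ words of length $k$, with $k$ arbitrarily large, we see that $G$ is infinite.

\section{Simplicity}\label{sec:simple}

Let $N$ be a nontrivial normal subgroup of $G$. We show that $N$ contains one $3$-cycle, then a whole family of conjugate $3$-cycles, and that this family generates $G$. Conjugating one triple of words to another requires some room, so we call a set $\{a_1,a_2,a_3\}$ of pairwise incomparable words a \emph{proper triple} if some word is incomparable with all three.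

\begin{lemma}\label{lem:onecycle}
$N$ contains the $3$-cycles on some proper triple.
\end{lemma}

\begin{proof}
We know nothing about an element $1\ne h\in N$ except that it moves some integer $n$. The idea is that $h$ moves a small class around $n$ off itself, so that the commutator of $h$ with a swap inside this class is an explicit double swap.

Write $h$ as a product of $L$ generators from $\{\lambda,\mu,\nu\}$. By \eqref{eq:table}, each generator sends every word $u$ of length at least $2$ to a word of length at least $|u|-1$. Hence $h$ sends every word $u$ with $|u|\ge L+2$ to a word of length at least $|u|-L$. Choose $\ell\ge L+2$ with $2^{\ell-L}>|h(n)-n|$. Let $w$ be the word of length $\ell$ with $n\in[w]$, and let $h$ send $w$ to $w'$. Then $h(n)\in[w']$, and both $w$ and $w'$ have length at least $\ell-L\ge2$. If $w$ and $w'$ were comparable, then $n$ and $h(n)$ would both lie in the class of the shorter word, and $2^{\ell-L}$ would divide $h(n)-n$; this contradicts $0<|h(n)-n|<2^{\ell-L}$. So $w$ and $w'$ are incomparable. Of the four words of length $2$, at most two are prefixes of $w$ or $w'$; let $v$ be another one. Then $w0,w1,w'0,w'1,v$ are pairwise incomparable.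

Let $x=(w0,w1)$ and $y=(w1,v)$, both in $G$ by \eqref{eq:allsym}. Since $N$ is normal, it contains
\[
\eta=h\cdot xh^{-1}x^{-1}=hxh^{-1}\cdot x^{-1}=(w'0,w'1)(w0,w1)
\]
and $y\eta y^{-1}=(w'0,w'1)(w0,v)$. By \eqref{eq:double}, $\eta\cdot y\eta y^{-1}$ is a $3$-cycle on $\{w0,w1,v\}$, and $N$ contains it and its inverse. The triple is proper because $w'$ is incomparable with its three words.
\end{proof}

\begin{lemma}\label{lem:allcycles}
$N$ contains the $3$-cycles on every proper triple.
\end{lemma}

\begin{proof}
Call two triples $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$ \emph{apart} if the six words are pairwise incomparable. In that case $(a_1,b_1)(a_2,b_2)(a_3,b_3)\in G$ sends $a_i$ to $b_i$, so if $N$ contains the $3$-cycles on one triple, it contains the $3$-cycles on the other.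

Let $A$ be the proper triple of Lemma~\ref{lem:onecycle} and let $B$ be any proper triple. They need not be apart, and there may be no word incomparable with all words of both, so we pass through two auxiliary triples. Let $e$ be incomparable with the words of $A$ and $f$ incomparable with the words of $B$. These properties persist when $e$ or $f$ is extended, since the classes only shrink. We may assume that $e$ and $f$ are incomparable: otherwise let $u$ be the longer of the two and replace $e,f$ by $u0,u1$. Put $C=\{e0,e10,e11\}$ and $D=\{f0,f10,f11\}$. Then $A$ and $C$ are apart, $C$ and $D$ are apart, and $D$ and $B$ are apart. So the $3$-cycles on $A$, $C$, $D$ and $B$ lie in $N$, in this order.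
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
We have seen that $G$ is infinite. Let $N$ be a nontrivial normal subgroup and let $(\alpha,\beta)$ be a swap. By \eqref{eq:split}, $(\alpha,\beta)=(\alpha0,\beta0)(\alpha1,\beta1)$ lies in $\operatorname{Alt}(\Omega)$ for $\Omega=\{\alpha0,\alpha1,\beta0,\beta1\}$. Every three words of $\Omega$ form a proper triple, since the fourth word is incomparable with them. By Lemma~\ref{lem:allcycles}, $N$ contains all $3$-cycles of $\operatorname{Alt}(\Omega)$, hence $\operatorname{Alt}(\Omega)$, hence $(\alpha,\beta)$. In particular $\lambda,\mu,\nu\in N$, and $N=G$.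
\end{proof}

This last step is the point where the sign disappears. In a finite symmetric group the $3$-cycles generate a subgroup of index $2$; here the identity \eqref{eq:split} makes every swap a product of $3$-cycles.

\section{The isomorphism with Thompson's group $V$}\label{sec:V}

Let $\mathcal{C}=\{0,1\}^{\omega}$ be the space of infinite sequences of letters $0,1$ with the product topology. The sets $w\mathcal{C}$ of sequences with prefix $w$ form a basis of open sets.

For $n\in\mathbb{Z}$ let $\delta(n)\in\mathcal{C}$ be the sequence whose prefix of length $k$ is, for each $k$, the word $w$ of length $k$ with $n\in[w]$. This is the sequence of binary digits of $n$ as a $2$-adic integer, least significant digit first. The map $\delta$ is injective, because two integers that are congruent modulo every power of $2$ are equal. It satisfies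
\begin{equation}\label{eq:delta}
\delta(w\cdot t)=w\,\delta(t),
\end{equation}
because $t\in[u]$ implies $w\cdot t\in[wu]$. Its image is dense, because $\delta(w\cdot0)\in w\mathcal{C}$. A prefix code $A$ is complete if and only if every $x\in\mathcal{C}$ has a prefix in $A$: if $A$ is complete, every long word has a prefix in $A$; conversely, if $\delta(n)$ has the prefix $\alpha\in A$, then $n\in[\alpha]$.

\emph{Thompson's group $V$} is the group of homeomorphisms $g$ of $\mathcal{C}$ for which there are complete prefix codes $A=\{\alpha_1,\dots,\alpha_k\}$ and $B=\{\beta_1,\dots,\beta_k\}$ of the same size with $g(\alpha_ix)=\beta_ix$ for all $i$ and all $x\in\mathcal{C}$. As before, we say that $g$ sends $\alpha_i$ to $\beta_i$. These maps are closed under inversion (interchange $A$ and $B$) and under composition. Indeed, let $g'$ be given by codes $A',B'$ and let $d$ be the maximal length of a word in $A'$. Each $\beta_iz$ with $|z|=d$ has a prefix in $A'$, so $g'g$ sends each word $\alpha_iz$ to a word. The words $\alpha_iz$ form a complete prefix code, and so do their images, because $g'g$ is a bijection of $\mathcal{C}$.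

For incomparable $\alpha,\beta$ let $\langle\alpha,\beta\rangle_{\mathcal{C}}$ be the map that interchanges $\alpha x$ and $\beta x$ for all $x\in\mathcal{C}$ and fixes all other sequences; we call it a swap of $\mathcal{C}$. It lies in $V$: with $d=\max(|\alpha|,|\beta|)$, the words $\alpha$, $\beta$ and the words of length $d$ having neither as a prefix form a complete prefix code, and the swap permutes it.

\begin{lemma}\label{lem:Vswaps}
$V$ is generated by the swaps of $\mathcal{C}$.
\end{lemma}

\begin{proof}
An element of $V$ with $A=B$ permutes the words of $A$ and is a product of swaps. The difficulty is that $A$ and $B$ may have different shapes, so we first use swaps to bring every code into a normal form. View a complete prefix code $A$ as the set of leaves of a binary tree, as in Figure~\ref{fig:P}. Its \emph{interior vertices} are the proper prefixes of words of $A$. The \emph{spine} consists of the words $1^j$, $j\ge0$, and $A$ contains exactly one spine word $1^k$, the prefix of the sequence $111\dots$ in $A$.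

If $a$ is an interior vertex and $x\in\{0,1\}$, then $ax$ is an interior vertex or lies in $A$. To see this, take the prefix $\alpha\in A$ of a sequence in $ax\mathcal{C}$. It is not a prefix of $a$, since $a$ is a proper prefix of a word of the prefix code $A$. Hence $ax$ is a prefix of $\alpha$.

Suppose all interior vertices lie on the spine. They are then the words $1^j$ with $j<k$, and $A$ is the \emph{comb} $\{0,10,\dots,1^{k-1}0,1^k\}$. It has $k+1$ words, so it is determined by $|A|$.

Suppose not, and let $a$ be an interior vertex off the spine of maximal length. Then $a0$ and $a1$ are off the spine and longer than $a$, so they are not interior and lie in $A$. The word $e=1^k\in A$ differs from $a0$ and $a1$, so it is incomparable with both, and therefore with $a$. The swap $\langle a,e\rangle_{\mathcal{C}}$ sends $a0,a1,e$ to $e0,e1,a$ and fixes the other words of $A$. So it sends $A$ bijectively to the complete prefix code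
\[
A'=(A\setminus\{a0,a1,e\})\cup\{e0,e1,a\}.
\]
The interior vertices of $A'$ are those of $A$ with $a$ replaced by the spine word $e$, so the number of interior vertices off the spine drops by one. After finitely many steps we reach the comb with $|A|$ words.

Now let $g\in V$ be given by $A$ and $B$. Both codes are sent to the same comb by products of swaps, so some product $s$ of swaps sends the words of $A$ bijectively to the words of $B$. Then $gs^{-1}$ permutes the words of $B$, so it is a product of swaps, and so is $g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Identify $\mathbb{Z}$ with $\delta(\mathbb{Z})\subseteq\mathcal{C}$. By \eqref{eq:delta}, the swap $\langle\alpha,\beta\rangle_{\mathcal{C}}$ interchanges $\delta(\alpha\cdot t)$ and $\delta(\beta\cdot t)$, and it fixes $\delta(n)$ for $n\notin[\alpha]\cup[\beta]$. So it preserves $\mathbb{Z}$ and restricts to the swap $(\alpha,\beta)$. By Lemma~\ref{lem:Vswaps}, every element of $V$ preserves $\mathbb{Z}$, and restriction is a homomorphism $V\to\operatorname{Sym}(\mathbb{Z})$ whose image is generated by all swaps $(\alpha,\beta)$. By part (a) this image is $G$. An element of the kernel is a homeomorphism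 of the Hausdorff space $\mathcal{C}$ that fixes a dense subset pointwise, so it is the identity.
\end{proof}

\section{Copies inside a residue class}\label{sec:copies}

\begin{proof}[Proof of Theorem~\ref{thm:main}(e)]
Let $0\le r<m$ and let $\varphi\colon\mathbb{Z}\to r(m)$ be the bijection $\varphi(n)=r+mn$. For $\pi\in\operatorname{Sym}(\mathbb{Z})$ let $\pi^{\varphi}$ be equal to $\varphi\pi\varphi^{-1}$ on $r(m)$ and to the identity outside $r(m)$. The map $\pi\mapsto\pi^{\varphi}$ is an injective homomorphism from $\operatorname{Sym}(\mathbb{Z})$ to itself. For a class $r_i(m_i)$ we have $\varphi(r_i+tm_i)=(r+mr_i)+t\,mm_i$, and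
\[
0\le r+mr_i\le(m-1)+m(m_i-1)<mm_i,
\]
so $r+mr_i$ is the normalized representative of the image class. Hence
\[
\bigl(\tau_{r_1(m_1),\,r_2(m_2)}\bigr)^{\varphi}=\tau_{r+mr_1(mm_1),\;r+mr_2(mm_2)} .
\]
The images of $\lambda,\mu,\nu$ are the class transpositions
\[
\tau_{r+m(2m),\,r+2m(4m)},\qquad \tau_{r(2m),\,r+m(4m)},\qquad \tau_{r+m(4m),\,r+2m(4m)} .
\]
They fix every integer outside $r(m)$ and generate the image of $G$, which is isomorphic to $G$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Groups Generated by Class Transpositions Results and Open Problems},
\texttt{https://stefan-kohl.github.io/rcwa/slides/talk-uv-winterconference-2009.pdf}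

\end{thebibliography}
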